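
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Flower Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Non-hamiltonian graphs with a flower at every vertex}


\begin{abstract}
A flower at a vertex $u$ of a graph is a connected spanning subgraph in which $u$ has even degree at least $2$ and every other vertex has degree $2$. The Flower Conjecture asserts that a graph with a flower at every vertex is hamiltonian. We disprove it: for every even $n\ge 40$ there is a non-hamiltonian graph of order $n$ with a flower at every vertex, and such graphs exist with arbitrarily high connectivity. The construction is a ring of complete bipartite blocks, linked through an independent set, with one twist. A sign count shows that a Hamilton cycle has to contain an even number of twisted edges, while a second count shows that it has to contain exactly one. A flower whose center has degree $4$ contains an odd number of twisted edges, and we find such a flower at every vertex. We also show that every counterexample has minimum degree at least $4$, is $3$-connected and is not bipartite.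
\end{abstract}

\section{The question and the answer}

All graphs are finite and undirected, without loops or multiple edges. Let $G$ be a graph of order $n\ge 3$ and let $u\in V(G)$. A \emph{flower at $u$} is a connected spanning subgraph $F$ of $G$ in which every vertex has even degree, with
\[
d_F(u)\ge 2\qquad\text{and}\qquad d_F(v)=2\ \text{ for all } v\ne u .
\]
The vertex $u$ is the \emph{center} of $F$. The graph $G$ has the \emph{flower property} if it has a flower at $u$ for every $u\in V(G)$.

The name describes the shape. Leave $u$ along an edge of $F$; since all other vertices have degree $2$, the walk is forced until it returns to $u$. Hence a flower with $d_F(u)=2k$ is a union of $k$ cycles, the petals, which pairwise share only $u$ and together cover $V(G)$. A Hamilton cycle is a flower with one petal, centered at any vertex we like, so every hamiltonian graph has the flower property.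

A single flower says little about Hamilton cycles: two triangles sharing a vertex form a flower at that vertex, and the graph is not hamiltonian. But this graph has no flower at any other vertex, since there the center would have degree $2$ and the flower would be a Hamilton cycle. Requiring a flower at \emph{every} vertex is much stronger. It is known (Kaneko and Ota) that a graph with the flower property is $1$-tough and has a $2$-factor. This makes the following conjecture, which we take from \cite{flower}, look plausible.

\begin{conjecture}
A graph of order at least $3$ has the flower property if and only if it is hamiltonian.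
\end{conjecture}

Easy cases point the same way. We shall see in Section~\ref{sec:forces} that the conjecture holds for graphs with a vertex of degree at most $3$, for graphs that are not $3$-connected, and for bipartite graphs. Nevertheless it fails.

\begin{theorem}\label{thm:main}
There is a non-hamiltonian graph with the flower property. Hence the Flower Conjecture is false.
\end{theorem}

As usual, $\delta$ denotes the minimum degree and $\chi$ the chromatic number. A graph is \emph{$k$-connected} if it has more than $k$ vertices and deleting fewer than $k$ vertices never disconnects it.

\begin{theorem}\label{thm:strong}
\begin{enumerate}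
\item[\textup{(1)}] For every even $n\ge 40$ there is a non-hamiltonian graph of order $n$ with the flower property. For every $k$ there is a $k$-connected non-hamiltonian graph with the flower property. All these graphs can be chosen $3$-chromatic and such that at every vertex $u$ there is a flower $F$ with $d_F(u)=4$. For $n=40$ the graph can in addition be chosen with minimum degree $4$.
\item[\textup{(2)}] Conversely, every counterexample to the Flower Conjecture has minimum degree at least $4$, is $3$-connected and is not bipartite. By \textup{(1)}, the bounds $\delta\ge 4$ and $\chi\ge 3$ for counterexamples are best possible.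
\end{enumerate}
\end{theorem}

\paragraph{The idea.} Give the vertices of $G$ signs, equally many of each. Call an edge \emph{equal-signed} if its ends have equal signs. A degree count (Lemma~\ref{lem:sign}) shows that a Hamilton cycle contains an even number of equal-signed edges, whereas a flower with $d_F(u)=4$ contains an odd number. So we look for a graph in which the equal-signed edges are confined to one place, the \emph{twist}, and in which a second count forces every Hamilton cycle to contain exactly one of them. Such a graph is not hamiltonian, but nothing in this obstruction excludes flowers, and we can hope to build one at every vertex.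

\section{What the flower property forces}\label{sec:forces}

We start with the sign count. It settles the bipartite case of Theorem~\ref{thm:strong}(2), and later it is one of the two reasons why our graphs are not hamiltonian.

\begin{lemma}\label{lem:sign}
Let $G$ be a graph with a map $\varepsilon\colon V(G)\to\{+1,-1\}$, and let $F$ be a flower at $u$ in $G$. Let $p$ and $q$ be the numbers of edges of $F$ joining two vertices of sign $+1$ and two vertices of sign $-1$, respectively. Then
\begin{equation}\label{eq:sign}
\varepsilon(u)\bigl(d_F(u)-2\bigr)+2\sum_{v\in V(G)}\varepsilon(v)=2(p-q).
\end{equation}
In particular, if both signs occur equally often, then the number $p+q$ of equal-signed edges of $F$ is even when $F$ is a Hamilton cycle and odd when $d_F(u)=4$.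
\end{lemma}

\begin{proof}
We compute $\sum_v \varepsilon(v)d_F(v)$ in two ways. Since $d_F(v)=2$ for $v\neq u$, it equals the left side. Edge by edge, an edge with two ends of sign $+1$ contributes $2$, one with two ends of sign $-1$ contributes $-2$, and all other edges contribute $0$; this gives the right side. If $\sum_v\varepsilon(v)=0$, then \eqref{eq:sign} gives $p-q=0$ for $d_F(u)=2$ and $p-q=\varepsilon(u)=\pm1$ for $d_F(u)=4$, and $p+q\equiv p-q \pmod 2$.
\end{proof}

\begin{proposition}\label{prop:bip}
A bipartite graph with the flower property is hamiltonian.
\end{proposition}

\begin{proof}
Let $U,V$ be the parts; both are nonempty because the graph has a flower, hence is connected, and has order at least $3$. Put $\varepsilon=+1$ on $U$ and $\varepsilon=-1$ on $V$. Then $p=q=0$ for every flower. For a flower $F$ at a vertex $u\in U$, equation \eqref{eq:sign} reads $d_F(u)-2=2(|V|-|U|)$, so $|U|\le|V|$. A flower at a vertex of $V$ gives $|V|\le|U|$ in the same way. Hence $|U|=|V|$ and $d_F(u)=2$, so $F$ is connected and $2$-regular, that is, a Hamilton cycle.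
\end{proof}

\begin{proposition}\label{prop:deg}
A graph with the flower property that has a vertex $u$ of degree at most $3$ is hamiltonian.
\end{proposition}

\begin{proof}
In a flower at $u$ the degree of $u$ is even, at least $2$ and at most $3$, hence $2$. So the flower is a Hamilton cycle.
\end{proof}

\begin{proposition}\label{prop:conn}
A graph with the flower property that is not $3$-connected is hamiltonian.
\end{proposition}

\begin{proof}
Let $G$ be such a graph. If it has $3$ vertices, Proposition~\ref{prop:deg} applies. So let it have at least $4$ vertices. It is connected, since a flower is connected and spanning; hence it has a vertex cut of size $1$ or $2$. We use the following fact: if $F$ is a flower and $\emptyset\ne D\subsetneq V(G)$, then the number of edges of $F$ leaving $D$ is even, because it equals $\sum_{v\in D}d_F(v)$ minus twice the number of edges of $F$ inside $D$, and it is positive, because $F$ is connected. So it is at least $2$.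

Suppose $x$ is a cut vertex. Let $F$ be a flower at some $u\ne x$. At least two edges of $F$ join $x$ to each of the at least two components of $G-x$, so $d_F(x)\ge4$. But $d_F(x)=2$, a contradiction.

Suppose $\{x,y\}$ is a cut. Then $V(G)\setminus\{x,y\}$ is the union of disjoint nonempty sets $D$ and $R$ with no edges between them. Let $F$ be a flower at a vertex $u\in D$. The edges of $F$ leaving $D$ and those leaving $R$ all end in $\{x,y\}$, there are at least $2$ of each kind, and together there are at most $d_F(x)+d_F(y)=4$. So there are exactly $2$ of each kind, and $xy\notin E(F)$. If both edges leaving $R$ ended in $x$, they would be all the edges of $F$ at $x$, and no edge of $F$ would leave $R\cup\{x\}$, which is impossible; the same holds for $y$. Hence in the subgraph of $F$ induced by $R\cup\{x,y\}$ the vertices $x$ and $y$ have degree $1$ and all vertices of $R$ have degree $2$. This subgraph is an $x$--$y$ path, possibly together with some cycles inside $R$. Such a cycle would be a component of $F$ not containing $u$, so there is none, and $G[R\cup\{x,y\}]$ has a Hamilton $x$--$y$ path.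

The only relation between $D$, $R$ and $u$ that we used is $u\in D$. With a flower at a vertex of $R$ and the roles of $D$ and $R$ exchanged, we get a Hamilton $x$--$y$ path of $G[D\cup\{x,y\}]$. Both paths have interior vertices, and their union is a Hamilton cycle of $G$.
\end{proof}

Propositions~\ref{prop:bip}, \ref{prop:deg} and \ref{prop:conn} together give the first sentence of Theorem~\ref{thm:strong}(2). They also tell us what to look for: a graph that is not bipartite but, with the sign count in mind, only just so.

\section{A ring of blocks with one twist}\label{sec:construction}

Fix an integer $t\ge1$. The vertices will carry signs $+$ and $-$; we write $\sigma$ for a sign and $-\sigma$ for the opposite one. A superscript on a set of vertices gives the common sign of its members.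

\begin{itemize}
\item \emph{Single vertices.} There are four disjoint groups $A_1,A_2,A_3,A_4$. Each is split as $A_i=A_i^+\cup A_i^-$ with $|A_i^+|=|A_i^-|=t$. Their union $S$ is an independent set, and $|S|=8t$.
\item \emph{Blocks.} A block $B$ is a complete bipartite graph with parts $B^+$ and $B^-$, called its \emph{halves}, of the same size $m_B\ge2$. There is one special block $T$ and there are three families $\mathcal B_1,\mathcal B_2,\mathcal B_3$ of blocks with
\[
|\mathcal B_1|=2t,\qquad |\mathcal B_2|=4t-1,\qquad |\mathcal B_3|=2t .
\]
Together with $T$ there are $8t$ blocks. They are pairwise disjoint, disjoint from $S$, and there are no edges between different blocks.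
\item \emph{Joins.} For $i\in\{1,2,3\}$, $B\in\mathcal B_i$ and each sign $\sigma$, every vertex of $B^{\sigma}$ is adjacent to every vertex of $A_i^{-\sigma}\cup A_{i+1}^{-\sigma}$. Every vertex of $T^{\sigma}$ is adjacent to every vertex of $A_4^{-\sigma}\cup A_1^{\sigma}$.
\end{itemize}

There are no other edges. Call the resulting graph $G$. Its order is $8t+2\sum_B m_B$; for $t=1$ and all $m_B=2$ this is $8+32=40$. Figure~\ref{fig:ring} shows the scheme. We say that the blocks of $\mathcal B_i$ are joined to the groups $A_i$ and $A_{i+1}$, and that $T$ is joined to $A_4$ and $A_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=1.6cm,every node/.style={font=\small}]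
\foreach \col/\num in {0/1,2/2,4/3,6/4}{
  \node[circle,draw,inner sep=0pt,minimum size=8mm] (u\col) at (\col,1) {$A_{\num}^+$};
  \node[circle,draw,inner sep=0pt,minimum size=8mm] (d\col) at (\col,0) {$A_{\num}^-$};
}
\foreach \col in {1,3,5}{
  \node[rectangle,draw,inner sep=0pt,minimum size=7mm] (u\col) at (\col,1) {$B^-$};
  \node[rectangle,draw,inner sep=0pt,minimum size=7mm] (d\col) at (\col,0) {$B^+$};
  \draw (u\col)--(d\col);
}
\node[rectangle,draw,inner sep=0pt,minimum size=7mm] (u7) at (7,1) {$T^-$};
\node[rectangle,draw,inner sep=0pt,minimum size=7mm] (d7) at (7,0) {$T^+$};
\draw (u7)--(d7);
\node[circle,draw,dashed,inner sep=0pt,minimum size=8mm] (u8) at (8,1) {$A_1^+$};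
\node[circle,draw,dashed,inner sep=0pt,minimum size=8mm] (d8) at (8,0) {$A_1^-$};
\draw (u0)--(u1)--(u2)--(u3)--(u4)--(u5)--(u6)--(u7);
\draw (d0)--(d1)--(d2)--(d3)--(d4)--(d5)--(d6)--(d7);
\draw[very thick] (u7)--(d8);
\draw[very thick] (d7)--(u8);
\node[align=center] at (1,-0.75) {$B\in\mathcal B_1$\\$2t$ blocks};
\node[align=center] at (3,-0.75) {$B\in\mathcal B_2$\\$4t-1$ blocks};
\node[align=center] at (5,-0.75) {$B\in\mathcal B_3$\\$2t$ blocks};
\node[align=center] at (7,-0.75) {one block\\$T$};
\end{tikzpicture}
\caption{The graph $G$. Each circle is an independent set of $t$ vertices; the dashed circles on the right repeat the group $A_1$ on the left. A square in the column of $\mathcal B_i$ stands for the corresponding half of each block of the family. Lines are complete joins; a vertical line joins the two halves of each block. Thin lines join opposite signs, and only the two thick lines, between $T$ and $A_1$, join equal signs.}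
\label{fig:ring}
\end{figure}

Both signs occur equally often, since $|A_i^+|=|A_i^-|$ and $|B^+|=|B^-|$. Every edge of $G$ joins opposite signs, except the edges between $T$ and $A_1$, which all join equal signs. We call the latter \emph{twisted edges}.

A vertex $s\in S$ is adjacent to all vertices of exactly one half of each block joined to its group, and to no vertex of the other half. We say that $s$ \emph{faces} the former half. For $B\in\mathcal B_i$, the joins say:
\begin{equation}\label{eq:face}
\begin{aligned}
&\text{a vertex of } A_i^{\sigma}\cup A_{i+1}^{\sigma}\ \text{ faces } B^{-\sigma};\\
&\text{a vertex of } A_4^{\sigma}\ \text{ faces } T^{-\sigma};\qquad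
\text{a vertex of } A_1^{\sigma}\ \text{ faces } T^{\sigma}.
\end{aligned}
\end{equation}
In particular, two vertices of opposite signs in the same group face opposite halves of every block joined to that group.

\paragraph{The smallest case by hand.} Let $t=1$ and all $m_B=2$, and write $A_i^{\pm}=\{a_i^{\pm}\}$. Name the blocks so that $\mathcal B_1=\{I_1,K_1\}$, $\mathcal B_2=\{I_2,I_3,K_2\}$ and $\mathcal B_3=\{I_4,K_3\}$. Let us try to find a Hamilton cycle by going once around the ring:
\[
a_1^+\,I_1\,a_1^-\,K_1\,a_2^+\,I_2\,a_2^-\,K_2\,a_3^+\,I_3\,a_3^-\,K_3\,a_4^+\,I_4\,a_4^-\,T\,(a_1^+).
\]
Around each block other than $T$ the two single vertices have opposite signs, so they face opposite halves. We can enter the block in one half, run through its four vertices alternately, and leave from the other half. At $T$, however, both $a_4^-$ and $a_1^+$ face $T^+$. A path through all of $T$ with both ends in $T^+$ does not exist: it would alternate between the halves and contain one more vertex of $T^+$ than of $T^-$. So the tour fails at $T$. But it gives a flower at either vertex $u\in T^+$: visit only $u$ in $T$, by the path $a_4^-\,u\,a_1^+$, and add the $4$-cycle of $T$, which passes through $u$.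

The defect can be moved. Reversing the signs in $A_3$ and $A_4$ gives
\[
a_1^+\,I_1\,a_1^-\,K_1\,a_2^+\,I_2\,a_2^-\,K_2\,a_3^-\,I_3\,a_3^+\,K_3\,a_4^-\,I_4\,a_4^+\,T\,(a_1^+).
\]
Now $a_4^+$ faces $T^-$ and $a_1^+$ faces $T^+$, so $T$ is fine, but $a_2^-$ and $a_3^-$ both face $K_2^+$. This gives flowers at the vertices of $K_2^+$. It also gives a flower at the single vertex $a_3^+$, which faces $K_2^-$. Let $K_2^+=\{p,p'\}$ and $K_2^-=\{q,q'\}$. Use the path $a_2^-\,p\,a_3^-$ in the large cycle and pick up the rest of $K_2$ by the second petal $a_3^+\,q\,p'\,q'\,a_3^+$.

In these tours the defect moves but does not disappear, and a second petal repairs it. It remains to show two things in general: that $G$ has no Hamilton cycle, of whatever shape, and that the defect can be put wherever a flower needs it.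

\section{No Hamilton cycle}

The plan is to count the edges by which a Hamilton cycle leaves the block $T$. There are exactly two. The sign count shows that both go to the same group, and a count of edges at the ends of the ring then disconnects the cycle.

\begin{proposition}\label{prop:nonham}
The graph $G$ is not hamiltonian.
\end{proposition}

\begin{proof}
Suppose $C$ is a Hamilton cycle of $G$.

\emph{Every block has exactly two exits.} Call an edge of $C$ between a block and $S$ an exit of the block. Since $S$ is independent, $C$ has exactly $2|S|=16t$ exits. At least two edges of $C$ leave each block, and they are exits because different blocks are not adjacent. As there are $8t$ blocks, each has exactly two exits. (Here we use that there are as many blocks as single vertices.)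

\emph{Both exits of $T$ go to the same group.} Both signs occur equally often and the equal-signed edges are exactly the twisted ones, so by Lemma~\ref{lem:sign} the number of twisted edges in $C$ is even. Twisted edges in $C$ are exits of $T$, so there are at most two. Hence either no exit of $T$ goes to $A_1$, or both do, and then none goes to $A_4$.

\emph{Neither case is possible.} Suppose no exit of $T$ goes to $A_1$. Then all $2|A_1|=4t$ edges of $C$ at $A_1$ go to blocks of $\mathcal B_1$. These $2t$ blocks have $4t$ exits in all, so all their exits go to $A_1$. Hence no edge of $C$ leaves $A_1\cup\bigcup_{B\in\mathcal B_1}V(B)$, a proper nonempty subset of $V(G)$, which contradicts the connectedness of $C$.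

Suppose no exit of $T$ goes to $A_4$. Then all $2|A_4|=4t$ edges of $C$ at $A_4$ go to blocks of $\mathcal B_3$, which have $2|\mathcal B_3|=4t$ exits in all. So no edge of $C$ leaves $A_4\cup\bigcup_{B\in\mathcal B_3}V(B)$, again a contradiction.
\end{proof}

\begin{remark}
The sizes of the families are now explained. The last step uses $|\mathcal B_1|=|A_1|$ and $|\mathcal B_3|=|A_4|$, and the first uses that there are $8t$ blocks in total; with a single block $T$ this leaves $4t-1$ blocks for $\mathcal B_2$. The twist is needed too. If $T^{\sigma}$ were joined to $A_4^{-\sigma}\cup A_1^{-\sigma}$, then every edge would join opposite signs, the graph would be bipartite, and Proposition~\ref{prop:bip} would rule it out as a counterexample.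
\end{remark}

\section{A flower at every vertex}

The tours of Section~\ref{sec:construction} alternate between single vertices and blocks and run correctly through all blocks but one. We now show that the exceptional block, and the half of it that is faced from both sides, can be prescribed.

\begin{lemma}\label{lem:necklace}
Let $D$ be a block and $\tau$ a sign. There is a cyclic sequence
\[
s_1,B_1,s_2,B_2,\dots,s_{8t},B_{8t}\qquad(s_{8t+1}=s_1)
\]
that lists every vertex of $S$ exactly once and every block exactly once, such that each block is joined to the groups of its two neighbors in the sequence and
\begin{itemize}
\item if $B_r\ne D$, then $s_r$ and $s_{r+1}$ face opposite halves of $B_r$;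
\item if $B_r=D$, then $s_r$ and $s_{r+1}$ both face $D^{\tau}$.
\end{itemize}
\end{lemma}

\begin{proof}
The sequence goes through $A_1,A_2,A_3,A_4$ in turn. Let $\sigma_1,\dots,\sigma_4$ be signs, to be chosen below.

\emph{Inside a group.} List the $2t$ vertices of $A_i$ with alternating signs, starting with sign $\sigma_i$ and hence ending with sign $-\sigma_i$. Insert one block between any two consecutive vertices, $2t-1$ blocks in all. Take these blocks from $\mathcal B_1$ for $A_1$, from $\mathcal B_2$ for $A_2$, from $\mathcal B_2$ again for $A_3$ (other blocks than for $A_2$), and from $\mathcal B_3$ for $A_4$. Each of these families is joined to the group for which it is used, so by the observation after \eqref{eq:face} the two neighbors of each inserted block face opposite halves of it, whatever the $\sigma_i$ are.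

\emph{Between groups.} Between $A_i$ and $A_{i+1}$, for $i\in\{1,2,3\}$, insert one block of $\mathcal B_i$, the \emph{crossing block} of $\mathcal B_i$. Between $A_4$ and $A_1$ insert $T$. The numbers of blocks used from $\mathcal B_1,\mathcal B_2,\mathcal B_3$ are
\[
(2t-1)+1=2t,\qquad 2(2t-1)+1=4t-1,\qquad (2t-1)+1=2t,
\]
so every block is used exactly once. The blocks of one family are joined to the same groups in the same way, so if $D\in\mathcal B_j$ we may let $D$ be the crossing block of $\mathcal B_j$.

\emph{The choice of signs.} The crossing block $B$ of $\mathcal B_i$ stands between a vertex of $A_i^{-\sigma_i}$ and a vertex of $A_{i+1}^{\sigma_{i+1}}$. By \eqref{eq:face} they face $B^{\sigma_i}$ and $B^{-\sigma_{i+1}}$. So they face opposite halves if $\sigma_{i+1}=\sigma_i$, and they both face $B^{\sigma_i}$ if $\sigma_{i+1}=-\sigma_i$. The block $T$ stands between a vertex of $A_4^{-\sigma_4}$ and a vertex of $A_1^{\sigma_1}$. By \eqref{eq:face} they face $T^{\sigma_4}$ and $T^{\sigma_1}$. Hence they face opposite halves if $\sigma_4=-\sigma_1$, and they both face $T^{\sigma_1}$ if $\sigma_4=\sigma_1$.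

If $D=T$, put $\sigma_1=\sigma_2=\sigma_3=\sigma_4=\tau$. Then the neighbors of each crossing block of $\mathcal B_1,\mathcal B_2,\mathcal B_3$ face opposite halves, and both neighbors of $T$ face $T^{\tau}$.

If $D\in\mathcal B_j$, put $\sigma_i=\tau$ for $i\le j$ and $\sigma_i=-\tau$ for $i>j$. Then both neighbors of $D$ face $D^{\sigma_j}=D^{\tau}$. The neighbors of the other two crossing blocks face opposite halves. Finally $\sigma_4=-\tau=-\sigma_1$, so the neighbors of $T$ face opposite halves.
\end{proof}

We turn such a sequence into cycles of $G$. Recall three facts about complete bipartite graphs with parts $B^+,B^-$. If $|B^+|=|B^-|=m\geq 1$, there is a Hamilton path with one end in each part. If moreover $m\ge2$, there is a Hamilton cycle. If one part has exactly one vertex more than the other and the smaller part is nonempty, there is a Hamilton path with two distinct ends in the larger part. In each case list the vertices alternately from the two parts.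

\begin{lemma}\label{lem:cycle}
Let $D$ be a block and let $w\in V(D)$. Then $G$ has a cycle $C(D,w)$ with vertex set $(V(G)\setminus V(D))\cup\{w\}$.
\end{lemma}

\begin{proof}
Let $\tau$ be the sign of $w$, so that $w\in D^{\tau}$, and take a sequence as in Lemma~\ref{lem:necklace} for $D$ and $\tau$. For each $B_r\ne D$, replace $s_r,B_r,s_{r+1}$ by a path from $s_r$ to $s_{r+1}$ whose interior is a Hamilton path of $B_r$ starting in the half that $s_r$ faces and ending in the other half, which $s_{r+1}$ faces. For $B_r=D$ use the path $s_r\,w\,s_{r+1}$, which exists because both $s_r$ and $s_{r+1}$ face $D^{\tau}$. These paths form a cycle with the required vertex set.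
\end{proof}

\begin{proposition}\label{prop:flowers}
For every vertex $u$, the graph $G$ has a flower $F$ at $u$ with $d_F(u)=4$.
\end{proposition}

\begin{proof}
\emph{Vertices in blocks.} Let $u\in V(D)$ for a block $D$. Let $F$ be the union of $C(D,u)$ and a Hamilton cycle of $D$, which exists because $m_D\ge2$. The two cycles share exactly the vertex $u$ and together cover $V(G)$. So $F$ is a flower at $u$ with $d_F(u)=4$.

\emph{Single vertices.} Let $u\in S$, let $D$ be any block joined to the group of $u$, and let $D^{\sigma}$ be the half that $u$ faces. The second petal should collect a part of $D$ by entering and leaving through $D^{\sigma}$, so it must contain one vertex more of $D^{\sigma}$ than of $D^{-\sigma}$. We therefore let the large cycle take a vertex $w$ of the \emph{other} half $D^{-\sigma}$. The cycle $C(D,w)$ contains $u$. In $D-w$ the halves have sizes $m_D$ (for $D^{\sigma}$) and $m_D-1\ge1$, so $D-w$ has a Hamilton path with two distinct ends $a,a'\in D^{\sigma}$. Since $u$ is adjacent to $a$ and $a'$, this path and the edges $ua,ua'$ form a cycle. It meets $C(D,w)$ only in $u$, and the two cycles cover $V(G)$. Their union is a flower at $u$ in which $u$ has degree $4$.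
\end{proof}

Propositions~\ref{prop:nonham} and \ref{prop:flowers} prove Theorem~\ref{thm:main}.

\begin{remark}
So far the assumption $m_B\ge2$ was used only for the flowers, and for $t=1$ it cannot be dropped. A vertex of a block $B$ has $m_B$ neighbors in $B$ and $2t$ in $S$, so if $t=1$ and $m_B=1$ for some block $B$, then there are vertices of degree $3$. The proof of Proposition~\ref{prop:nonham} does not use $m_B\ge 2$, so the graph would still be non-hamiltonian, and by Proposition~\ref{prop:deg} it would not have the flower property.
\end{remark}

\section{Order, connectivity, chromatic number}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]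
By Propositions~\ref{prop:nonham} and~\ref{prop:flowers}, every graph $G$ from Section~\ref{sec:construction} is non-hamiltonian and has, at every vertex, a flower whose center has degree $4$. We choose $t$ and the $m_B$ suitably.

\emph{Chromatic number.} The set $S$, the union of all halves $B^+$ and the union of all halves $B^-$ (including those of $T$) are independent, so $\chi(G)\le3$. By Proposition~\ref{prop:bip}, a non-hamiltonian graph with the flower property is not bipartite. Hence $\chi(G)=3$.

\emph{Order.} For $t=1$ the order is $8+2\sum_B m_B$, where the $m_B$ are eight arbitrary integers with $m_B\ge2$. Their sum takes every value from $16$ on, so every even order $n\ge40$ occurs.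

\emph{Minimum degree at order $40$.} Let $t=1$ and all $m_B=2$. A vertex of a block has $2$ neighbors in its block and $2$ in $S$, so its degree is $4$. A vertex of $S$ is adjacent to one half, of size $2$, of each block joined to its group. There are $|\mathcal B_1|+1=3$ such blocks for $A_1$, $|\mathcal B_1|+|\mathcal B_2|=5$ for $A_2$, $|\mathcal B_2|+|\mathcal B_3|=5$ for $A_3$ and $|\mathcal B_3|+1=3$ for $A_4$. So its degree is at least $6$, and $\delta(G)=4$.

\emph{Connectivity.} Given $k\ge1$, take $t\ge k$ and all $m_B\ge\max\{k,2\}$. Call the sets $A_i^{\pm}$ and the halves of the blocks \emph{classes}. Each class has at least $k$ vertices, and any two classes are either completely joined or not joined at all. Let $H$ be the graph whose vertices are the classes and whose edges are the joined pairs. The two halves of a block are adjacent in $H$, and both classes of a group are adjacent in $H$ to a half of every block joined to that group. So for each block, its halves and the classes of the two groups to which it is joined lie in one component of $H$. The blocks of $\mathcal B_1,\mathcal B_2,\mathcal B_3$ link $A_1,A_2,A_3,A_4$ in a row, and every block is joined to some group, so $H$ is connected.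

Now delete a set $W$ of fewer than $k$ vertices from $G$. Every class keeps at least one vertex. Two remaining vertices in different classes are connected in $G-W$, since a path in $H$ between their classes lifts to a path in $G-W$ between them. Two remaining vertices in the same class are both adjacent to every remaining vertex of any class joined to it, and there is such a vertex. So $G-W$ is connected. As $G$ has more than $k$ vertices, it is $k$-connected.

This proves part (1). The first sentence of part (2) was proved in Section~\ref{sec:forces}. The graph of order $40$ is a counterexample with $\delta=4$ and $\chi=3$, so the bounds $\delta\ge4$ and $\chi\ge3$ are best possible.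
\end{proof}

\begin{thebibliography}{9}
\bibitem{flower}
\emph{The Flower Conjecture in Special Classes of Graphs},
\url{http://home.zcu.cz/~ryjacek/publications/files/021.pdf}.
\end{thebibliography}

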